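# Eigenvalues off the Ljusternik–Schnirelmann sequence for a Steklov problem with the $p$-Laplacian

## 1. Weak eigenvalues, Krasnoselskii genus and the sequence $\lambda_k$

Throughout, $N\ge 2$, $\Omega\subset\mathbb R^N$ is a bounded domain (open and connected) with smooth boundary, at least $C^2$, and $1<p<\infty$. We write $p'=p/(p-1)$ and
$$E(u)=\int_\Omega|\nabla u|^p+|u|^p,\qquad B(u)=\int_{\partial\Omega}|u|^p .$$
The problem we study is
$$\Delta_pu=|u|^{p-2}u\ \text{ in }\Omega,\qquad |\nabla u|^{p-2}\frac{\partial u}{\partial\nu}=\lambda|u|^{p-2}u\ \text{ on }\partial\Omega, \tag{1}$$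
with $\Delta_pu=\operatorname{div}(|\nabla u|^{p-2}\nabla u)$ and $\nu$ the outer unit normal. The parameter $\lambda$ sits on the boundary.

**Definition 1 (eigenvalue).** A real number $\lambda$ is an eigenvalue of (1) if there is $u\in W^{1,p}(\Omega)\setminus\{0\}$ with
$$\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla v+|u|^{p-2}uv=\lambda\int_{\partial\Omega}|u|^{p-2}uv\qquad\text{for all }v\in W^{1,p}(\Omega). \tag{2}$$

Taking $v=u$ gives $E(u)=\lambda B(u)$ with $E(u)>0$. So every eigenvalue is positive, and an eigenfunction never has zero trace.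

**Example 1 (the unit disc, $p=2$).** For $m=0,1,2,\dots$ let $I_m(r)=\sum_{k\ge0}a_kr^{m+2k}$ with $a_k=\dfrac{2^{-2k-m}}{k!\,(k+m)!}$. Since $\Delta(r^{m+2k}\cos m\theta)=4k(k+m)r^{m+2k-2}\cos m\theta$ and $4k(k+m)a_k=a_{k-1}$, the function $I_m(r)\cos m\theta$ solves $\Delta u=u$. The same holds with $\sin m\theta$. On $r=1$ the normal derivative is $\sigma_m$ times the function, where
$$\sigma_m=\frac{I_m'(1)}{I_m(1)}=m+\frac{\sum_k 2k\,a_k}{I_m(1)}=m+\frac{I_{m+1}(1)}{I_m(1)} .$$
Comparing the series term by term gives $0<I_{m+1}(1)<I_m(1)$, so $m<\sigma_m<m+1$. Hence $\sigma_0<\sigma_1<\cdots$ are eigenvalues. There are no others. For $p=2$, symmetry of (2) makes eigenfunctions of different eigenvalues orthogonal in $L^2(\partial\Omega)$. An eigenfunction of a further eigenvalue would then be orthogonal on the circle to all $\cos m\theta,\sin m\theta$, so it would have zero trace, which is impossible. In the same way, an eigenfunction of $\sigma_m$ has trace in the span of $\cos m\theta$ and $\sin m\theta$. Subtracting the matching combination leaves a solution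 of (2) with zero trace, hence $0$. So $\sigma_0$ is simple and $\sigma_m$ is double for $m\ge1$.

**Definition 2 (genus).** For a closed symmetric set $C=-C$ not containing $0$, the Krasnoselskii genus $\gamma(C)$ is the least integer $m$ such that there is a continuous odd map $C\to\mathbb R^m\setminus\{0\}$.

**Example 2.** A finite set $\{\pm u_1,\dots,\pm u_r\}$ of nonzero vectors has genus $1$: send $u_i$ to $1$ and $-u_i$ to $-1$. A circle around $0$ in a plane has genus $2$. Its coordinates give an odd map into $\mathbb R^2\setminus\{0\}$, while an odd continuous real function on the circle has a zero by the intermediate value theorem. In general the unit sphere of $\mathbb R^k$ has genus $k$; this is Borsuk's theorem.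

**Definition 3 (variational sequence).** Let $M^\Omega=\{u\in W^{1,p}(\Omega):B(u)=1\}$, let $C_k^\Omega$ be the family of compact sets $C=-C\subset M^\Omega$ with $\gamma(C)\ge k$, and put
$$\lambda_k=\inf_{C\in C_k^\Omega}\ \sup_{u\in C}E(u). \tag{3}$$

Ljusternik–Schnirelmann theory shows that the $\lambda_k$ are eigenvalues and that $\lambda_1<\lambda_2\le\lambda_3\le\dots\to+\infty$. We use the following facts about the bottom of the spectrum. The number $\lambda_1$ is the only eigenvalue with a positive eigenfunction, it is simple, there is no eigenvalue strictly between $\lambda_1$ and $\lambda_2$, and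
$$\lambda_1=\min_{u\ne0}\frac{E(u)}{B(u)} .\tag{4}$$

**Example 3.** For $k=1$ the admissible sets are the nonempty compact symmetric ones, and the cheapest choice is a pair $\{u,-u\}$. Then (3) reads $\lambda_1=\inf_{M^\Omega}E$, which is (4).

**Definition 4 (weakly closed cone).** A set $\mathcal K$ in a vector space is a cone if $t\mathcal K\subset\mathcal K$ for all $t\in\mathbb R$. In a Banach space, "weakly closed" means sequentially weakly closed.

**Example 4.** On $S=\mathbb R/\mathbb Z$ put $a(v)=\int_Sv\cos2\pi s\,ds$ and $b(v)=\int_Sv\sin2\pi s\,ds$. The set $\{v\in W^{1,p}(S):a(v)b(v)\ge0\}$ is a cone, because $a(tv)b(tv)=t^2a(v)b(v)$. It is weakly closed, because $a$ and $b$ are weakly continuous. It is not convex: it contains functions with $(a,b)=(1,0)$ and $(0,-1)$, but not their average. It is the preimage under $(a,b)$ of a closed double sector of the plane, and such preimages are our main tool.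

We also use these textbook facts:

1. $W^{1,p}(S)\hookrightarrow L^p(S)$ is compact for a circle $S$. The trace maps $W^{1,p}(\Omega)\to L^p(\partial\Omega)$ and $W^{1,p}(S\times\mathbb B)\to L^p(S\times\partial\mathbb B)$, with $\mathbb B$ a ball, are compact, and so is the embedding of $W^{1,p}(S\times \mathbb B)$ into $L^p$.
2. A convex continuous functional is weakly lower semicontinuous.
3. In $L^p$, $1<p<\infty$, weak convergence together with convergence of norms implies strong convergence (uniform convexity).

We can now ask the question, which comes from the paper "Asymptotic Behavior of the Steklov Eigenvalues For the $p$-Laplace Operator": does the variational sequence exhaust the spectrum? That is, for every such $\Omega$ and every $1<p<\infty$, does every eigenvalue of (1) equal $\lambda_k$ for some $k$? The answer is no, except when $p=2$.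

**Theorem.** Let $N\ge2$.

(i) If $p\in(1,\infty)$, $p\neq2$, then for every $n\in\mathbb N$ there is a bounded domain $\Omega\subset\mathbb R^N$ with $C^\infty$ boundary for which (1) has at least $n$ distinct eigenvalues in $(\lambda_2,\lambda_4)$ that are different from every $\lambda_k$.

(ii) If $p=2$, then for every $\Omega$ every eigenvalue equals some $\lambda_k$.

Hence, for fixed $N$ and $p$, the variational sequence exhausts the spectrum for all $\Omega$ if and only if $p=2$.

## 2. The linear case $p=2$

We start with a tool for both halves of the theorem: a lower bound for $\lambda_k$ that only uses $k-1$ linear conditions.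

**Lemma 1.** Let $\Lambda_1,\dots,\Lambda_{k-1}$ be continuous linear functionals on $W^{1,p}(\Omega)$ and $c\in\mathbb R$ such that $E(u)\ge cB(u)$ whenever $\Lambda_1(u)=\dots=\Lambda_{k-1}(u)=0$. Then $\lambda_k\ge c$.

**Proof.** Let $C\in C_k^\Omega$. The map $u\mapsto(\Lambda_1(u),\dots,\Lambda_{k-1}(u))$ from $C$ to $\mathbb R^{k-1}$ is odd and continuous. If it had no zero on $C$, then $\gamma(C)\le k-1$, a contradiction. So it vanishes at some $u\in C$ (for $k=1$ take any $u\in C$), and $\sup_CE\ge E(u)\ge cB(u)=c$. Take the infimum over $C$. $\square$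

**Proof of (ii).** The plan is to diagonalize and to compare (3) with the list of all eigenvalues. Let $H=W^{1,2}(\Omega)$ with its standard inner product, so $E(u)=\|u\|_H^2$, and define $\mathcal T$ by $\langle\mathcal Tu,v\rangle_H=\int_{\partial\Omega}uv$. This operator is self-adjoint and nonnegative. It is compact: if $u_m\rightharpoonup u$, put $d_m=u_m-u$; then
$$\|\mathcal Td_m\|_H^2=\int_{\partial\Omega}d_m\,\mathcal Td_m\le C\|d_m\|_{L^2(\partial\Omega)}\|\mathcal Td_m\|_H ,$$
and $\|d_m\|_{L^2(\partial\Omega)}\to0$ by compactness of the trace. If $\mathcal Tu=0$, testing with $v=u$ shows that $u$ has zero trace, so $\ker\mathcal T=W_0^{1,2}(\Omega)$. The space of traces is infinite-dimensional. Indeed, it contains the restrictions of polynomials to the infinite set $\partial\Omega$, and polynomials interpolate arbitrary values at any finite number of points. So $\ker\mathcal T$ has infinite codimension and $\mathcal T$ has infinite rank.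

For $p=2$, equation (2) says $\langle u,v\rangle_H=\lambda\langle\mathcal Tu,v\rangle_H$ for all $v$. Eigenvalues are positive, so $\lambda$ is an eigenvalue of (1) if and only if $1/\lambda$ is a positive eigenvalue of $\mathcal T$. By the spectral theorem we can list all eigenvalues of (1) with multiplicity as $\nu_1\le\nu_2\le\dots$, with eigenfunctions $e_i$ such that $\int_{\partial\Omega}e_ie_k=\delta_{ik}$, $\langle e_i,e_k\rangle_H=\nu_i\delta_{ik}$, whose closed span is $(\ker\mathcal T)^\perp$. Every $u\in H$ is then $u=u_0+\sum_it_ie_i$ with $u_0\in\ker\mathcal T$ and $t_i=\langle u,e_i\rangle_H/\nu_i=\int_{\partial\Omega}ue_i$, and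
$$B(u)=\sum_it_i^2,\qquad E(u)=E(u_0)+\sum_i\nu_it_i^2 .$$

Upper bound: the set $\{\sum_{i\le k}t_ie_i:\sum t_i^2=1\}\subset M^\Omega$ is compact and symmetric, has genus $k$ by Borsuk's theorem, and $E\le\nu_k$ on it. So $\lambda_k\le\nu_k$.

Lower bound: apply Lemma 1 with $\Lambda_i(u)=\int_{\partial\Omega}ue_i$, $i<k$. If these vanish, then $E(u)\ge\sum_{i\ge k}\nu_it_i^2\ge\nu_kB(u)$. So $\lambda_k\ge\nu_k$.

Hence $\lambda_k=\nu_k$ for all $k$, and every eigenvalue is variational. $\blacksquare$

On the disc this says $\lambda_1=\sigma_0$, $\lambda_2=\lambda_3=\sigma_1$, $\lambda_4=\lambda_5=\sigma_2$, and so on.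

## 3. Room for only two values between $\lambda_1$ and $\lambda_4$

From now on $p\ne2$, and we want eigenvalues that avoid the whole sequence. At first sight this requires knowing every $\lambda_k$. Counting avoids that. The only variational values in $[\lambda_2,\lambda_4)$ are $\lambda_2$ and $\lambda_3$. So if we find $n+2$ distinct eigenvalues in $[\lambda_2,\lambda_4)$, at least $n$ of them are not variational. Three tasks result: produce many distinct eigenvalues, keep them off $\lambda_1$, and keep them below $\lambda_4$. For the last task Lemma 1 with three functionals suffices.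

To keep eigenvalues off $\lambda_1$ one uses a symmetry. Suppose a linear isometric involution $T$ maps $\Omega$ to itself and consider functions with $u\circ T=-u$. No nonzero multiple of a positive function is of this kind. The first thing to try is to minimize $E/B$ over this class. This does give an eigenvalue, but only one. More eigenvalues should come from more local minima of $E/B$ in the class, so we look for a domain where the bottom of the odd class is nearly flat and can be shaped at will.

A thin solid torus does this. Take a circle of length $\ell$ in $\mathbb R^N$ and a tube around it of radius $\varepsilon h(s)$, $s$ being arc length. For a function $v(s)$ depending only on $s$, volume elements behave like $(\varepsilon h)^{N-1}$ and surface elements like $(\varepsilon h)^{N-2}$, so up to the factor $\varepsilon/(N-1)$ the quotient $E/B$ becomes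
$$\frac{\int h^{N-1}(|v'|^p+|v|^p)}{\int h^{N-2}|v|^p}$$
in the limit $\varepsilon\to0$ (Section 8 proves what we need). The involution is the half-turn $s\mapsto s+\ell/2$. For $h\equiv1$ rotating a minimizer gives a minimizer, so there is a whole circle of minimizers, all at the same level: many eigenfunctions, one eigenvalue. A small variation of $h$ should break this level into several.

## 4. Antiperiodic minimizers on a circle

The purpose of this section is to find all minimizers for $h\equiv1$. Let $\ell>0$, $S=\mathbb R/\ell\mathbb Z$, $\omega=4\pi/\ell$, and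
$$X=\{v\in W^{1,p}(S):v(s+\ell/2)=-v(s)\},\qquad R_0(v)=\frac{\int_S|v'|^p+|v|^p}{\int_S|v|^p} .$$
Let $\kappa=\kappa(\ell)>0$ be the minimum of $\int|v'|^p/\int|v|^p$ over $W_0^{1,p}(0,\ell/2)\setminus\{0\}$, attained by the direct method. By scaling, the same minimum on an interval of length $d$ is $\kappa\,(\ell/2d)^p$, and $\kappa(\ell)=\kappa(1)\ell^{-p}$.

**Lemma 2.** Minimizers for $\kappa$ are unique up to a factor. There is a minimizer $\varphi>0$ on $(0,\ell/2)$ whose extension by $\varphi(s+\ell/2)=-\varphi(s)$ is $C^1$ on $S$, odd, normalized by $\int_S|\varphi|^p=1$, with $\varphi'>0$ on $[0,\ell/4)$ and $\varphi'(\ell/4)=0$. With $M=\varphi(\ell/4)$,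
$$(p-1)|\varphi'|^p+\kappa|\varphi|^p=\mathcal E=\kappa M^p>0\quad\text{on }S. \tag{5}$$
Moreover
$$R_0(v)\ge1+\kappa\qquad(v\in X\setminus\{0\}), \tag{6}$$
with equality if and only if $v=c\,\varphi_\theta$ for some $c\ne0$, $\theta\in S$, where $\varphi_\theta(s)=\varphi(s-\theta)$.

**Step 1: a first integral.** This turns the second-order equation into a first-order one. Let $v$ be a minimizer on $(0,\ell/2)$ and $\psi=|v'|^{p-2}v'$. The Euler equation is $\psi'=-\kappa|v|^{p-2}v$. Its right side is continuous, so $\psi\in C^1([0,\ell/2])$, and $v'=|\psi|^{p'-2}\psi$ is continuous. Because $|v'|^p=|\psi|^{p'}$ and the derivative of $\frac1{p'}|\psi|^{p'}$ with respect to $\psi$ is $|\psi|^{p'-2}\psi=v'$,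
$$\frac{d}{ds}\Big(\tfrac1{p'}|\psi|^{p'}+\tfrac\kappa p|v|^p\Big)=v'\big(\psi'+\kappa|v|^{p-2}v\big)=0 .$$
Multiplying by $p$, we get $(p-1)|v'|^p+\kappa|v|^p=\mathcal E$ with a constant $\mathcal E$, and $\mathcal E>0$ as $v\not\equiv0$.

**Step 2: no interior zeros.** The function $|v|$ is also a minimizer, so Step 1 applies to it: it is $C^1$ and has its own positive constant. At an interior zero, $|v|$ has a minimum, so its derivative vanishes there and its constant would be $0$. So $v$ has no interior zero, and we may take $v>0$ in $(0,\ell/2)$.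

**Step 3: symmetry and uniqueness.** Now $\psi'=-\kappa v^{p-1}<0$ inside, so $\psi$ is strictly decreasing. Since $\int_0^{\ell/2}v'=0$ and $v'$ has the sign of $\psi$, there is $a\in(0,\ell/2)$ with $v'>0$ on $[0,a)$, $v'(a)=0$, $v'<0$ on $(a,\ell/2]$. By the first integral $v(a)=M:=(\mathcal E/\kappa)^{1/p}$. On $[0,a)$ we have $v'=\big((\mathcal E-\kappa v^p)/(p-1)\big)^{1/p}>0$, and integrating,
$$s=\int_0^{v(s)}\Big(\frac{p-1}{\mathcal E-\kappa t^p}\Big)^{1/p}dt\qquad(0\le s\le a),$$
the case $s=a$ by monotone convergence. The reflected function $v(\ell/2-s)$ has the same $\mathcal E$ and $M$ and satisfies the same formula on $[0,\ell/2-a]$. Evaluating both at the value $M$ gives $a=\ell/2-a$, so $a=\ell/4$. The formula determines $v$ on $[0,\ell/4]$ from $\mathcal E$ alone, and the same values appear in reflected form on $[\ell/4,\ell/2]$. So $v$ is symmetric about $\ell/4$ and determined by $\mathcal E$. Since $cv$ ($c>0$) has constant $c^p\mathcal E$, any two positive minimizers can be scaled to the same constant and then coincide.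

**Step 4: the extension.** Extend a positive minimizer $\varphi$ antiperiodically and normalize. The one-sided derivatives at $\ell/2$ are $\varphi'(\ell/2)=-\varphi'(0)$ from the left (symmetry about $\ell/4$) and $-\varphi'(0)$ from the right (antiperiodicity), so $\varphi\in C^1(S)$. For $s\in[0,\ell/2]$ antiperiodicity and symmetry give $\varphi(-s)=-\varphi(\ell/2-s)=-\varphi(s)$, so $\varphi$ is odd. Identity (5) on $[0,\ell/2]$ is Step 1, and both sides are $\ell/2$-periodic.

**Step 5: minimizers in $X$.** Let $v\in X\setminus\{0\}$. It is continuous and changes sign under the half-turn, so it has a zero $z$, and $v(z+\ell/2)=0$ too. On $[z,z+\ell/2]$ it lies in $W_0^{1,p}$, and the integrals of $|v|^p$ and $|v'|^p$ over $S$ are twice those over this interval. This gives (6). Equality means that $v$ restricted to $[z,z+\ell/2]$ is a minimizer, so $v=c\varphi_z$ there and, by antiperiodicity, on $S$. Conversely $R_0(\varphi_\theta)=1+\kappa$. $\square$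

For $p=2$ all is explicit: $\varphi(s)=\sqrt{2/\ell}\,\sin(2\pi s/\ell)$ and $\kappa=(2\pi/\ell)^2$.

Note that $\varphi_{\theta+\ell/2}=-\varphi_\theta$. Up to sign, the minimizers are labeled by the angle $\omega\theta\in\mathbb R/2\pi\mathbb Z$.

## 5. First-order splitting of the circle and the Fourier coefficients of $|\varphi|^p$

We now let the thickness vary and compute how the level moves. Let $w$ be smooth, $\ell/2$-periodic, not identically zero, with $\int_Sw=0$. For $0\le\delta<1/(2\|w\|_\infty)$ put $h=h_\delta=1+\delta w\in[\frac12,\frac32]$ and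
$$R_\delta(v)=\frac{\int_Sh^{N-1}(|v'|^p+|v|^p)}{\int_Sh^{N-2}|v|^p}\qquad(v\in W^{1,p}(S)\setminus\{0\}).$$

**Step 1: comparison with $R_0$.** We need a bound that holds for all $v$. Put $x=\delta\|w\|_\infty\le\frac12$. Then
$$\frac{(\min h)^{N-1}}{(\max h)^{N-2}}\ge\frac{(1-x)^{N-1}}{(1+x)^{N-2}}\ge(1-x)^{2N-3}\ge1-(2N-3)x ,$$
so
$$R_\delta\ge(1-C_0\delta)R_0,\qquad C_0=(2N-3)\|w\|_\infty . \tag{7}$$

**Step 2: first-order expansion.** We have $h^m=1+m\delta w+O(\delta^2)$ uniformly in $s$ for $m=N-1,N-2$. If $\int_S|v|^p=1$ and $\int_S|v'|^p\le C$, the numerator of $R_\delta(v)$ is $R_0(v)+\delta(N-1)\int_Sw(|v'|^p+|v|^p)+O(\delta^2)$ and the denominator is $1+\delta(N-2)\int_Sw|v|^p+O(\delta^2)$, with constants depending only on $C,N,w$. Dividing, uniformly for such $v$,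
$$R_\delta(v)=R_0(v)+\delta D(v)+O(\delta^2),\quad D(v)=(N-1)\int_Sw(|v'|^p+|v|^p)-(N-2)R_0(v)\int_Sw|v|^p . \tag{8}$$

**Step 3: evaluation on the circle of minimizers.** By (5), $|\varphi_\theta'|^p=(\mathcal E-\kappa|\varphi_\theta|^p)/(p-1)$. The constant integrates to zero against $w$, and $R_0(\varphi_\theta)=1+\kappa$. So $D(\varphi_\theta)=A\int_Sw|\varphi_\theta|^p$ with
$$A=(N-1)\Big(1-\frac\kappa{p-1}\Big)-(N-2)(1+\kappa)=1-\kappa(\ell)\Big[\frac{N-1}{p-1}+N-2\Big]. \tag{9}$$
Put $g=|\varphi|^p$, an even, continuous, $\ell/2$-periodic function. Then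
$$D(\varphi_\theta)=A\int_Sw(s)\,g(s-\theta)\,ds . \tag{10}$$

A natural plan is to choose $w$ so that $\theta\mapsto D(\varphi_\theta)$ has many critical values and hope that each one yields an eigenvalue. Try $p=2$. There $g(s)=\frac2\ell\sin^2\frac{2\pi s}\ell=\frac1\ell(1-\cos\omega s)$, so
$$D(\varphi_\theta)=-\frac A\ell\int_Sw(s)\cos\omega(s-\theta)\,ds=\alpha\cos(\omega\theta-\beta)$$
with constants $\alpha,\beta$ depending on $w$. Whatever $w$ is, this function has at most two critical values. Convolution with $g$ removes every frequency of $w$ except $\omega$, and this is the point where the plan stops for $p=2$, as it must by part (ii). For $p\neq2$ the plan can go on if $g$ has many frequencies. Put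
$$c_j=\int_Sg(s)\cos(j\omega s)\,ds .$$

**Lemma 3.** For every $p \in (1,\infty)$, $c_1\ne0$. If $p\neq2$, then $c_j\ne0$ for infinitely many $j$.

**Proof.** *The coefficient $c_1$.* Since $g$ is even and $\ell/2$-periodic, it is symmetric about $\ell/4$, and $c_1=4\int_0^{\ell/4}g\cos(\omega s)\,ds$. On $[0,\ell/4]$ the function $\cos\omega s$ is antisymmetric about $\ell/8$ and positive on $[0,\ell/8)$, while $g$ is strictly increasing. Hence
$$c_1=4\int_0^{\ell/8}\big(g(s)-g(\tfrac\ell4-s)\big)\cos(\omega s)\,ds<0 .$$

*Infinitely many coefficients.* Suppose only finitely many $c_j$ are nonzero. As $g$ is continuous, even and $\ell/2$-periodic, it is then a trigonometric polynomial, hence real-analytic. We look at its local behavior at two points.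

Near $0$: $g(s)=|\varphi'(0)|^p|s|^p(1+o(1))$ with $\varphi'(0)\ne0$. So $p$ is the order of vanishing at $0$ of an even analytic function, and $p$ is an even positive integer.

Near $\ell/4$: let $\psi=|\varphi'|^{p-2}\varphi'$. Then $\psi(\ell/4)=0$ and $\psi'(\ell/4)=-\kappa M^{p-1}$, so $\psi(\ell/4+\tau)=-\kappa M^{p-1}\tau(1+o(1))$. By (5),
$$M^p-g(\tfrac\ell4+\tau)=\frac{p-1}\kappa\big|\psi(\tfrac\ell4+\tau)\big|^{p'}=C|\tau|^{p'}(1+o(1)),\qquad C>0 .$$
The left side is analytic in $\tau$ and even, so $p'$ is an even positive integer.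

Thus $p,p'\ge2$, and $\frac1p+\frac1{p'}=1$ forces $p=2$, a contradiction. $\square$

Both points are needed. For $p=4$ the behavior $|s|^4$ at $0$ is no obstacle to analyticity, and it is the exponent $p'=4/3$ at $\ell/4$ that excludes it.

**Step 4: the choice of $\ell$, $j$ and $w$.** From here on $p\ne2$ and $n\in\mathbb N$ are fixed. Since $\kappa(\ell)=\kappa(1)\ell^{-p}$ is strictly monotone and the bracket in (9) is positive, $A=0$ for exactly one $\ell$. Fix another $\ell$, so $A\neq0$. By Lemma 3 fix $j$ with $c_j\neq0$ and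
$$q:=\lfloor j/2\rfloor\ge n+2 ,$$
and put
$$w(s)=\frac1A\Big(\frac{\cos(j\omega s)}{c_j}+\frac{\cos(\omega s)}{2c_1}\Big). \tag{11}$$
This $w$ is smooth and $\ell/2$-periodic with mean zero. Since $g$ is even, $\int_S\cos(m\omega s)g(s-\theta)\,ds=c_m\cos(m\omega\theta)$, so (10) becomes
$$D(\varphi_\theta)=f(\omega\theta),\qquad f(\sigma)=\cos(j\sigma)+\tfrac12\cos\sigma . \tag{12}$$
The first term makes many wells. The second makes their depths different. Without the second term, $h$ would be $\ell/(2j)$-periodic, and the rotation $s\mapsto s+\ell/(2j)$, which shifts $\omega\theta$ by $2\pi/j$, would carry each well exactly onto the next. All wells would then give the same value.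

**Step 5: the wells of $f$.** For $i=1,\dots,q$ let
$$I_i=\Big[\tfrac{2(i-1)\pi}j,\tfrac{2i\pi}j\Big]\subset[0,\pi],\qquad\partial I_i=\Big\{\tfrac{2(i-1)\pi}j,\tfrac{2i\pi}j\Big\}.$$
At the endpoints $\cos j\sigma=1$, so $f\ge\frac12$. At the midpoint $\cos j\sigma=-1$, so $f\le-\frac12$. Moreover
$$\min_{I_1}f>\min_{I_2}f>\dots>\min_{I_q}f . \tag{13}$$
Indeed, let $i<i'$ and let $f|_{I_i}$ be minimal at $\sigma$. Then $\sigma'=\sigma+2(i'-i)\pi/j\in I_{i'}\subset[0,\pi]$ has $\cos j\sigma'=\cos j\sigma$, and $\cos$ is strictly decreasing on $[0,\pi]$, so $f(\sigma')<f(\sigma)$.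

## 6. Double sectors: wells that survive the perturbation

A critical point of $f$ is not yet a critical point of $R_\delta$, let alone of $E/B$ on a domain. The usual way to pass from one to the other is to linearize at $\varphi_\theta$ and use the implicit function theorem. But the linearized equation has leading coefficient $(p-1)|\varphi_\theta'|^{p-2}$, which vanishes (if $p>2$) or is infinite (if $p<2$) at the zeros of $\varphi_\theta'$, so the standard theory does not apply as it stands. We avoid linearization and use minima only. Fence off each well by a condition on $v$, and check that the minimum inside the fence is strictly below the minimum on the fence. This compares numbers, and it survives any limit in which the numbers converge.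

**Step 1: reading off the angle.** We need a linear quantity that tells which $\varphi_\theta$ a function is close to. For $v\in W^{1,p}(S)$ let
$$P(v)=\Big(\int_Sv\cos\tfrac{\omega s}2\,ds,\ \int_Sv\sin\tfrac{\omega s}2\,ds\Big)\in\mathbb R^2,\qquad \tfrac\omega2=\tfrac{2\pi}\ell ,$$
a weakly continuous linear map. As $\varphi$ is odd, its cosine integral is zero; and its sine integral is $r_0=2\int_0^{\ell/2}\varphi\sin\frac{2\pi s}\ell\,ds>0$, because both factors change sign under $s\mapsto s+\ell/2$. Substituting $s\to s+\theta$ and using the addition formulas,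
$$P(\varphi_\theta)=r_0\,d(\omega\theta),\qquad d(\sigma)=\big(-\sin\tfrac\sigma2,\cos\tfrac\sigma2\big). \tag{14}$$

**Step 2: the fences.** For closed $I\subset\mathbb R/2\pi\mathbb Z$ let $K(I)=\{t\,d(\sigma):t\in\mathbb R,\sigma\in I\}\subset\mathbb R^2$. This is well defined because $d(\sigma+2\pi)=-d(\sigma)$. It is a cone, and it is closed because $I$ is compact and $|d|=1$. By (14), since $r_0\ne0$, $P(\pm\varphi_\theta)\in K(I)$ if and only if $\omega\theta\in I$ modulo $2\pi$. Put $K_i=K(I_i)$ and $\partial K_i=K(\partial I_i)$. Then $K_i$ is a closed double sector of opening $\pi/j<\pi$, and its topological boundary is exactly the pair of lines $\partial K_i$, which contains $0$.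

**Step 3: minima exist.** If $\mathcal K\subset W^{1,p}(S)$ is a weakly closed cone and $\mathcal K\ne\{0\}$, then $R_\delta$ attains its minimum on $\mathcal K\setminus\{0\}$. Take a minimizing sequence with $\int_Sh^{N-2}|v|^p=1$, possible since $\mathcal K$ is a cone. It is bounded in $W^{1,p}(S)$. A weak limit of a subsequence lies in $\mathcal K$ and has the same normalization by the compact embedding into $L^p(S)$. The numerator is convex and continuous, hence weakly lower semicontinuous, so the limit is a minimizer. For closed $I\ne\emptyset$ the set $\{v\in X:P(v)\in K(I)\}$ is a weakly closed cone containing some $\varphi_\theta$, so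
$$m_\delta(K(I))=\min\{R_\delta(v):v\in X\setminus\{0\},\ P(v)\in K(I)\}$$
exists.

The restriction to $X$ matters. The constant $1$ has $P(1)=0\in K(I)$ and $R_0(1)=1$, and $R_0\ge 1$ with equality only for constants, so on all of $W^{1,p}(S)$ the fenced minimum for $\delta=0$ is reached exactly at constants, which lie on the fence.

**Lemma 4.** For closed $I\ne\emptyset$: $m_\delta(K(I))=1+\kappa+\delta\min_If+o(\delta)$ as $\delta\to0^+$.

**Proof.** *Upper bound.* Take $v=\varphi_\theta$ where $\omega\theta\in I$ minimizes $f$ on $I$, and use (8) and (12).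

*Lower bound.* It suffices that every sequence $\delta\to0^+$ has a subsequence along which $\liminf\,[m_\delta(K(I))-(1+\kappa)]/\delta\ge\min_If$. Let $u_\delta$ be minimizers with $\int_S|u_\delta|^p=1$. By the upper bound and (7), $R_0(u_\delta)$ is bounded, so $u_\delta$ is bounded in $W^{1,p}(S)$. Along a subsequence $u_\delta\rightharpoonup u_0\in X$ with $\int_S|u_0|^p=1$ and $P(u_0)\in K(I)$.

Next we identify $u_0$. By (6), (8) and the upper bound, with $D(u_\delta)$ bounded, $1+\kappa\le R_0(u_\delta)\le1+\kappa+O(\delta)$. As $R_0(u_\delta)=1+\int_S|u_\delta'|^p$, we get $\int_S|u_\delta'|^p\to\kappa$, and weak lower semicontinuity gives $R_0(u_0)\le1+\kappa$. By Lemma 2, $u_0=\pm\varphi_{\theta_0}$, where $\omega\theta_0\in I$ because $P(u_0)\in K(I)$, and $\int_S|u_0'|^p=\kappa$.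

Now $u_\delta'\rightharpoonup u_0'$ in $L^p$ and the norms converge, so $u_\delta\to u_0$ strongly in $W^{1,p}(S)$. The functional $D$ is continuous for strong convergence, so $D(u_\delta)\to D(u_0)=f(\omega\theta_0)\ge\min_If$. By (8) and (6),
$$m_\delta(K(I))=R_\delta(u_\delta)\ge1+\kappa+\delta D(u_\delta)-O(\delta^2),$$
which is the claim. $\square$

Strong convergence is essential here: $D$ contains $\int w|v'|^p$ with $w$ of both signs, so weak convergence would not control it.

## 7. Three zeros and the gap below the fourth level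

We now prepare the lower bound for $\lambda_4$ on the circle. Let $J_1,J_2,J_3\subset S$ be closed arcs of length $\ell/12$ centered at $0,\ell/3,2\ell/3$, and let
$$\mathcal J=\Big\{v\in W^{1,p}(S):\int_{J_k}v=0,\ k=1,2,3\Big\},\qquad m_\delta(\mathcal J)=\min_{\mathcal J\setminus\{0\}}R_\delta .$$
$\mathcal J$ is a weakly closed linear subspace of codimension $3$, in particular a weakly closed cone, and Step 3 of Section 6 gives the minimum.

If $v\in\mathcal J$, then $v$ is continuous with mean zero on each of the disjoint arcs $J_k$, so it has a zero in each. Two consecutive zeros are at distance at most $\frac\ell3+\frac\ell{12}=\frac5{12}\ell$. So $S$ is a union of three intervals of length $d\le\frac5{12}\ell$ at whose endpoints $v$ vanishes. On each, $\int|v'|^p\ge\kappa(\ell/2d)^p\int|v|^p\ge\kappa(6/5)^p\int|v|^p$. Hence $R_0(v)\ge1+\kappa(6/5)^p$, and by (7)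
$$\liminf_{\delta\to0}m_\delta(\mathcal J)\ge1+\kappa(6/5)^p>1+\kappa . \tag{15}$$

Apply Lemma 4 to the finitely many sets $I_i$ and $\partial I_i$. Since $\min_{I_i}f\le-\frac12<\frac12\le\min_{\partial I_i}f$, and by (13) and (15), we can fix $\delta>0$ so small that
$$m_\delta(K_i)<m_\delta(\partial K_i)\ (1\le i\le q),\qquad m_\delta(K_q)<\dots<m_\delta(K_2)<m_\delta(K_1)<m_\delta(\mathcal J). \tag{16}$$
From here on $\delta$ and $h=h_\delta$ are fixed.

## 8. Thin tori of variable thickness

It remains to carry the strict inequalities (16) from the circle to a domain in $\mathbb R^N$.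

**Step 1: the domains.** Let $\rho=\ell/2\pi$, $e(s)=(\cos\frac s\rho,\sin\frac s\rho)$, and let $\mathbb B$ be the open unit ball of $\mathbb R^{N-1}$, with points $y=(y_1,y')$. For $N=2$ this is $\mathbb B=(-1,1)$ and there is no $y'$. For $0<\varepsilon<\rho/(2\max h)$ put
$$\Psi_\varepsilon(s,y)=\big((\rho+\varepsilon h(s)y_1)e(s),\ \varepsilon h(s)y'\big),\qquad\Omega_\varepsilon=\Psi_\varepsilon(S\times\mathbb B).$$
This is $(s,y)\mapsto(s,z)$ with $z=\varepsilon h(s)y$, followed by the polar-type coordinates $(s,z)\mapsto((\rho+z_1)e(s),z')$, which are a diffeomorphism onto an open set for $|z_1|<\rho$. For $|y|<2$ we have $|z_1|<\rho$, so $\Psi_\varepsilon$ is a smooth diffeomorphism from a neighborhood of $S\times\overline{\mathbb B}$ onto an open set. Therefore $\Omega_\varepsilon$ is a bounded domain with $C^\infty$ boundary $\Psi_\varepsilon(S\times\partial\mathbb B)$. For $N=2$ it is an annulus-like region around the circle.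

**Step 2: the half-turn.** Let $T(x_1,x_2,x'')=(-x_1,-x_2,x'')$. Since $h$ is $\ell/2$-periodic and $e(s+\ell/2)=-e(s)$, we have $\Psi_\varepsilon(s+\ell/2,y)=T\Psi_\varepsilon(s,y)$, so $T\Omega_\varepsilon=\Omega_\varepsilon$. Let $V_\varepsilon=\{u\in W^{1,p}(\Omega_\varepsilon):u\circ T=-u\}$. For $u\in W^{1,p}(\Omega_\varepsilon)$ put
$$U=u\circ\Psi_\varepsilon\in W^{1,p}(S\times\mathbb B),\qquad\bar U(s)=|\mathbb B|^{-1}\int_{\mathbb B}U(s,y)\,dy .$$
The map $u\mapsto\bar U$ is bounded and linear from $W^{1,p}(\Omega_\varepsilon)$ to $W^{1,p}(S)$, hence weakly continuous. If $u\in V_\varepsilon$, then $U(s+\ell/2,y)=-U(s,y)$, so $\bar U\in X$.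

**Step 3: $E$ and $B$ in the coordinates $(s,y)$.** Since $|e'|=1/\rho$, the Euclidean metric in $(s,z)$ is $(1+z_1/\rho)^2ds^2+|dz|^2$. From $U(s,y)=\tilde u(s,\varepsilon h(s)y)$ we get $\nabla_z=(\varepsilon h)^{-1}\nabla_y$, and $\partial_s$ at fixed $z$ is $\partial_s-\frac{h'}hy\cdot\nabla_y$. The volume element is $(1+z_1/\rho)\,ds\,dz$ with $dz=(\varepsilon h)^{N-1}dy$. Put
$$a_\varepsilon=1+\varepsilon hy_1/\rho,\qquad b_\varepsilon=(a_\varepsilon^2+\varepsilon^2h'^2)^{1/2},\qquad G_\varepsilon U=\partial_sU-\tfrac{h'}hy\cdot\nabla_yU .$$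
Both $a_\varepsilon$ and $b_\varepsilon$ tend to $1$ uniformly as $\varepsilon\to0$, and $\frac12\le a_\varepsilon\le\frac32$. Then
$$E(u)=\varepsilon^{N-1}\int_S\int_{\mathbb B}h^{N-1}a_\varepsilon\Big(\big[a_\varepsilon^{-2}|G_\varepsilon U|^2+(\varepsilon h)^{-2}|\nabla_yU|^2\big]^{p/2}+|U|^p\Big)dy\,ds .$$
On the boundary $z=\varepsilon h(s)y$, $|y|=1$, the tangent vectors in the orthonormal frame are $(a_\varepsilon,\varepsilon h'y)$, of length $b_\varepsilon$, and $(0,\varepsilon h\tau)$ with $\tau\perp y$. These are orthogonal to each other, so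
$$B(u)=\varepsilon^{N-2}\int_S\int_{\partial\mathbb B}h^{N-2}b_\varepsilon|U|^p\,dS(y)\,ds ,$$
with counting measure on $\{\pm1\}$ if $N=2$. Put
$$\mathcal R_\varepsilon(u)=\frac{N-1}\varepsilon\,\frac{E(u)}{B(u)},$$
and recall $|\partial\mathbb B|=(N-1)|\mathbb B|$.

**Lemma 5.** Let either (a) $\mathcal K\subset X$ and $W_\varepsilon=V_\varepsilon$, or (b) $\mathcal K\subset W^{1,p}(S)$ and $W_\varepsilon=W^{1,p}(\Omega_\varepsilon)$, where $\mathcal K\ne\{0\}$ is a weakly closed cone. Let
$$m_\varepsilon(\mathcal K)=\inf\{\mathcal R_\varepsilon(u):u\in W_\varepsilon,\ \bar U\in\mathcal K,\ B(u)>0\}.$$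
Then the infimum is attained, and $m_\varepsilon(\mathcal K)\to\min_{\mathcal K\setminus\{0\}}R_\delta$ as $\varepsilon\to0$.

**Proof.** *Upper bound.* Let $v$ minimize $R_\delta$ on $\mathcal K\setminus\{0\}$ and define $u$ by $U(s,y)=v(s)$. Then $\bar U=v$ and $B(u)>0$. In case (a), $u(T\Psi_\varepsilon(s,y))=v(s+\ell/2)=-v(s)$, so $u\in V_\varepsilon$. Thus $u$ is admissible. Here $\nabla_yU=0$ and $G_\varepsilon U=v'$, so the formulas of Step 3 and
$$\frac{N-1}\varepsilon\cdot\frac{\varepsilon^{N-1}|\mathbb B|}{\varepsilon^{N-2}|\partial\mathbb B|}=1$$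
give $\mathcal R_\varepsilon(u)\to R_\delta(v)$. In particular the admissible set is nonempty.

*Attainment.* The set $\{u\in W_\varepsilon:\bar U\in\mathcal K\}$ is a weakly closed cone, so we may take a minimizing sequence with $B=1$. Then $E$ is bounded along it, and a subsequence converges weakly in $W^{1,p}(\Omega_\varepsilon)$. $E$ is convex and continuous, hence weakly lower semicontinuous, and $B$ is weakly continuous by compactness of the trace. So the limit has $B=1$ and is a minimizer.

*Lower bound.* It suffices that every sequence $\varepsilon\to0$ has a subsequence along which $\liminf m_\varepsilon(\mathcal K)\ge\min_{\mathcal K\setminus\{0\}}R_\delta$. Let $u_\varepsilon$ be minimizers scaled so that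
$$\int_S\int_{\partial\mathbb B}h^{N-2}b_\varepsilon|U_\varepsilon|^p\,dS\,ds=|\partial\mathbb B| .$$
Then $B(u_\varepsilon)=\varepsilon^{N-2}|\partial\mathbb B|$, so $\mathcal R_\varepsilon(u_\varepsilon)=|\mathbb B|^{-1}\varepsilon^{1-N}E(u_\varepsilon)$, and this is bounded by the upper bound. The formula for $E$ yields
$$\int_S\int_{\mathbb B}|U_\varepsilon|^p\le C,\qquad\int_S\int_{\mathbb B}|\nabla_yU_\varepsilon|^p\le C\varepsilon^p,\qquad\int_S\int_{\mathbb B}|G_\varepsilon U_\varepsilon|^p\le C ,$$
and the last two bound $\int\int|\partial_sU_\varepsilon|^p$. So along a subsequence $U_\varepsilon\rightharpoonup U$ in $W^{1,p}(S\times\mathbb B)$ with $\nabla_yU=0$. As $\mathbb B$ is connected, $U=v(s)$ with $v\in W^{1,p}(S)$. Averaging over $\mathbb B$ is weakly continuous, so $\bar U_\varepsilon\rightharpoonup v$ in $W^{1,p}(S)$, and $v\in\mathcal K$. By compactness of the trace on $S\times\partial\mathbb B$ and $b_\varepsilon\to1$, the normalization passes to the limit: $\int_Sh^{N-2}|v|^p=1$. So $v\ne0$.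

Finally $U_\varepsilon\to v$ in $L^p$. Moreover $G_\varepsilon U_\varepsilon\rightharpoonup v'$ in $L^p$, because $\partial_sU_\varepsilon\rightharpoonup v'$ and $\nabla_yU_\varepsilon\to0$. Since $[\cdots]^{p/2}\ge a_\varepsilon^{-p}|G_\varepsilon U_\varepsilon|^p$,
$$\mathcal R_\varepsilon(u_\varepsilon)\ge|\mathbb B|^{-1}\int_S\int_{\mathbb B}h^{N-1}\big(a_\varepsilon^{1-p}|G_\varepsilon U_\varepsilon|^p+a_\varepsilon|U_\varepsilon|^p\big)dy\,ds .$$
As $a_\varepsilon\to1$ uniformly and $z\mapsto\int\int h^{N-1}|z|^p$ is weakly lower semicontinuous on $L^p$,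
$$\liminf\mathcal R_\varepsilon(u_\varepsilon)\ge\int_Sh^{N-1}(|v'|^p+|v|^p)=R_\delta(v)\ge\min_{\mathcal K\setminus\{0\}}R_\delta .\qquad\square$$

**Step 4: the choice of $\varepsilon$.** Apply Lemma 5 to the sets $\{v\in X:P(v)\in K_i\}$ and $\{v\in X:P(v)\in\partial K_i\}$ in case (a), writing $m_\varepsilon(K_i)$ and $m_\varepsilon(\partial K_i)$ for the minima, and to $\mathcal J$ in case (b). These are finitely many sets, so by (16) we can fix $\varepsilon>0$ with
$$m_\varepsilon(K_i)<m_\varepsilon(\partial K_i)\ (1\le i\le q),\qquad m_\varepsilon(K_q)<\dots<m_\varepsilon(K_1)<m_\varepsilon(\mathcal J). \tag{17}$$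
Set $\Omega=\Omega_\varepsilon$ and $\mu_i=\dfrac\varepsilon{N-1}\,m_\varepsilon(K_i)$.

The class for $\mathcal J$ is all of $W^{1,p}(\Omega)$, not $V_\varepsilon$, because $\lambda_4$ knows nothing about the half-turn. The classes for $K_i$ consist of functions odd under $T$.

## 9. Fenced minima are eigenvalues, and they outnumber $\lambda_2,\lambda_3$

**Step 1: criticality among odd functions.** We show that the fence does not affect the Euler equation. Let $u\in V_\varepsilon$ be a minimizer for $m_\varepsilon(K_i)$, so $E(u)/B(u)=\mu_i$. If $P(\bar U)\in\partial K_i$, then $u$ would be admissible for $m_\varepsilon(\partial K_i)$, contradicting (17). So $P(\bar U)$ is an interior point of $K_i$. For $v\in V_\varepsilon$, the map $u\mapsto P(\bar U)$ is continuous and linear and $B$ is continuous, so $u+tv$ is admissible for small $|t|$. The functions $t\mapsto E(u+tv)$ and $t\mapsto B(u+tv)$ are differentiable: the derivative of $|a+tb|^p$ is $p|a+tb|^{p-2}(a+tb)\cdot b$, dominated for $|t|\le1$ by $p(|a|+|b|)^{p-1}|b|$, which is integrable by Hölder's inequality.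 The quotient has a local minimum at $t=0$, so its derivative there is zero, that is,
$$L(v):=\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla v+|u|^{p-2}uv-\mu_i\int_{\partial\Omega}|u|^{p-2}uv=0\qquad\text{for all }v\in V_\varepsilon .$$

**Step 2: criticality among all functions.** We remove the restriction $v\in V_\varepsilon$. $T$ is a linear isometry with $T\Omega=\Omega$ and $T^2=\mathrm{id}$. From $u\circ T=-u$ we get $\nabla u=-T^\top(\nabla u)\circ T$, and $\nabla(v\circ T)=T^\top(\nabla v)\circ T$. As $T^\top$ preserves inner products,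
$$\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla(v\circ T)=-\int_\Omega\big(|\nabla u|^{p-2}\nabla u\cdot\nabla v\big)\circ T=-\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla v ,$$
and the other two terms of $L$ behave in the same way. So $L(v\circ T)=-L(v)$ for all $v\in W^{1,p}(\Omega)$, and $L(v)=0$ if $v\circ T=v$. Writing
$$v=\frac{v-v\circ T}2+\frac{v+v\circ T}2 ,$$
the first part lies in $V_\varepsilon$ and the second is invariant under $T$, so $L\equiv0$ on $W^{1,p}(\Omega)$. Hence $\mu_i$ is an eigenvalue with eigenfunction $u\in V_\varepsilon\setminus\{0\}$.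

**Step 3: $\mu_i\ge\lambda_2$.** If $\mu_i=\lambda_1$, then $u$ would be a nonzero multiple of a positive function by simplicity, and no such function lies in $V_\varepsilon$. So $\mu_i\ne\lambda_1$. By (4), $\mu_i=E(u)/B(u)\ge\lambda_1$, and there is no eigenvalue in $(\lambda_1,\lambda_2)$. Hence $\mu_i\ge\lambda_2$.

**Step 4: $\mu_i<\lambda_4$.** Apply Lemma 1 with $k=4$ and the continuous linear functionals $\Lambda_k(u)=\int_{J_k}\bar U\,ds$, $k=1,2,3$. If all three vanish at $u$, then $\bar U\in\mathcal J$, and by definition of $m_\varepsilon(\mathcal J)$ we have $E(u)\ge\frac\varepsilon{N-1}m_\varepsilon(\mathcal J)\,B(u)$ (trivially if $B(u)=0$). So with (17)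
$$\lambda_4\ge\frac\varepsilon{N-1}\,m_\varepsilon(\mathcal J)>\mu_1>\mu_2>\dots>\mu_q .$$

**Step 5: counting.** The numbers $\mu_1,\dots,\mu_q$ are $q\ge n+2$ distinct eigenvalues in $[\lambda_2,\lambda_4)$. Since $\lambda_1<\lambda_2$ and $\lambda_k\ge\lambda_4$ for $k\ge4$, the only variational values in this interval are $\lambda_2$ and $\lambda_3$. Therefore at least $q-2\ge n$ of the $\mu_i$ lie in $(\lambda_2,\lambda_4)$ and differ from every $\lambda_k$. This proves (i). Together with (ii), proved in Section 2, the variational sequence exhausts the spectrum for all $\Omega$, with $N$ and $p$ fixed, if and only if $p=2$. $\blacksquare$
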